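\title{Heat flow of characteristic polynomials of elliptic random matrices}

\begin{abstract}
Let $Z_{s,\tau}$ be the $N\times N$ Gaussian elliptic random matrix with $\mathbb E\frac1N\operatorname{Tr}Z^*Z=s$ and $\mathbb E\frac1N\operatorname{Tr}Z^2=s-\tau$, and let $X_0$ be an independent Hermitian matrix. Hall and Ho conjectured that the heat operator $\exp\{\frac{\tau-\tau_0}{2N}\frac{d^2}{dz^2}\}$, applied to the characteristic polynomial of $X_0+Z_{s,\tau_0}$, produces a polynomial whose zeros have the same limiting distribution as the eigenvalues of $X_0+Z_{s,\tau}$. We prove the conjecture. The failure probabilities are exponentially small in $N$, the convergence is uniform in $\tau$, and $X_0$ need not be Hermitian. The upper bound for the evolved polynomial comes from an identity between second moments. The lower bound comes from interpolating one well-chosen deterministic polynomial at the zeros of the random one, and from Gaussian anti-concentration.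
\end{abstract}

\section{Introduction}

\subsection{Elliptic random matrices}

A GUE matrix $X$ of size $N$ is a Hermitian matrix with independent entries on and above the diagonal; the diagonal entries are real Gaussians and the off-diagonal entries are complex Gaussians, all with mean $0$ and variance $1/N$. Thus $\mathbb E X_{ij}X_{kl}=\frac1N\delta_{il}\delta_{jk}$.

Fix $s>0$ and let $\mathcal T=\{\tau\in\mathbb C:|\tau-s|\le s\}$. For $\tau\in\mathcal T$ write $s-\tau=|s-\tau|e^{i\theta}$ and put
\[
\alpha=e^{i\theta/2}\sqrt{\tfrac{s+|s-\tau|}2},\qquad \alpha'=ie^{i\theta/2}\sqrt{\tfrac{s-|s-\tau|}2},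
\]
so that
\begin{equation}\label{eq:alpha}
|\alpha|^2+|\alpha'|^2=s,\qquad \alpha^2+\alpha'^2=s-\tau,\qquad \tfrac s2\le|\alpha|^2\le s .
\end{equation}
The \emph{Gaussian elliptic matrix} is $Z_{s,\tau}=\alpha X+\alpha'Y$, where $X,Y$ are independent GUE matrices. By \eqref{eq:alpha}, $Z=Z_{s,\tau}$ satisfies
\begin{equation}\label{eq:cov}
\mathbb E Z_{ij}Z_{kl}=\frac{s-\tau}N\,\delta_{il}\delta_{jk},\qquad \mathbb E Z_{ij}\overline{Z_{kl}}=\frac sN\,\delta_{ik}\delta_{jl}.
\end{equation}
These covariances determine the law of $Z$, which therefore depends only on $(s,\tau)$ and not on the choice of $\theta$. They give $\mathbb E\frac1N\operatorname{Tr}Z^*Z=s$ and $\mathbb E\frac1N\operatorname{Tr}Z^2=s-\tau$. So $s$ measures the size of the entries, $s-\tau$ measures the correlation between $Z_{ij}$ and $Z_{ji}$, and the condition $|s-\tau|\le s$ is forced by the Cauchy--Schwarz inequality. For $s=1$, $\tau=1$ the matrix is the Ginibre ensemble, whose eigenvalues are asymptotically uniform on the unit disk; for $s=1$,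 $\tau=0$ it is the GUE, whose eigenvalues are asymptotically semicircular on $[-2,2]$.

We add to $Z_{s,\tau}$ an independent matrix $X_0=X_0^N$ and write
\[
M_\tau=X_0+Z_{s,\tau},\qquad p_\tau(z)=p^N_\tau(z)=\det(z-M_\tau).
\]

\subsection{The limiting eigenvalue distribution}\label{ss:brown}

The limit of the eigenvalue distribution of $M_\tau$ is described by free probability. A \emph{tracial $W^*$-probability space} $(\mathcal A,\varphi)$ is a von Neumann algebra with a faithful normal tracial state. Matrices $X_0^N$ \emph{converge in $*$-distribution} to $x_0\in\mathcal A$ if $\frac1N\operatorname{Tr}P(X_0^N,X_0^{N*})\to\varphi(P(x_0,x_0^*))$ for every noncommutative polynomial $P$. Unital subalgebras $\mathcal A_i\subset\mathcal A$ are \emph{free} if $\varphi(a_1\cdots a_n)=0$ whenever $\varphi(a_j)=0$, $a_j\in\mathcal A_{i_j}$ and $i_j\ne i_{j+1}$ for all $j$; elements are free if the $*$-algebras they generate are. A \emph{standard semicircular} element is a self-adjoint element with spectral distribution $\frac1{2\pi}\sqrt{4-x^2}\,dx$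 on $[-2,2]$.

For $a\in\mathcal A$ and $w\in\mathbb C$, with $|b|^2=b^*b$, the decreasing limit
\[
U_a(w)=\lim_{\eta\downarrow0}\tfrac12\varphi\big(\log(|w-a|^2+\eta^2)\big)
\]
is the logarithm of the Fuglede--Kadison determinant of $w-a$. The function $U_a$ is subharmonic, and $\frac1{2\pi}\nabla^2U_a$, taken in the sense of distributions, is a compactly supported probability measure on $\mathbb C$, the \emph{Brown measure} of $a$. For a matrix $a$ and $\varphi=\frac1N\operatorname{Tr}$ one has $U_a(w)=\frac1N\log|\det(w-a)|$, and since $\frac1{2\pi}\nabla^2\log|\cdot-\lambda|=\delta_\lambda$, the Brown measure is the empirical eigenvalue measure $\frac1N\sum_j\delta_{\lambda_j}$.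

Suppose that $X_0^N\to x_0$ in $*$-distribution. After enlarging $\mathcal A$, let $x_1,x_2$ be standard semicircular elements with $x_0,x_1,x_2$ free, and let $z_{s,\tau}=\alpha x_1+\alpha'x_2$ be the free elliptic element. We set
\[
h_{\eta,\tau}(w)=\tfrac12\varphi\big(\log(|w-x_0-z_{s,\tau}|^2+\eta^2)\big),\qquad U_\tau=\lim_{\eta\downarrow0}h_{\eta,\tau},\qquad \mu_{s,\tau}=\tfrac1{2\pi}\nabla^2U_\tau .
\]
The Brown measure $\mu_{s,\tau}$ of $x_0+z_{s,\tau}$ is the limiting eigenvalue distribution of $M_\tau$; we do not need this as an input, because it is the case $\tau=\tau_0$ of Theorem~\ref{thm:main} below.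

\subsection{The heat operator and the conjecture}

For $\sigma\in\mathbb C$ and a polynomial $p$ of degree at most $N$ let
\[
\mathcal H_\sigma p=\exp\Big\{\frac\sigma{2N}\frac{d^2}{dz^2}\Big\}p=\sum_{k\ge0}\frac1{k!}\Big(\frac\sigma{2N}\Big)^kp^{(2k)},
\]
a finite sum. The operator $\mathcal H_\sigma$ is linear, maps monic polynomials of degree $N$ to monic polynomials of degree $N$, and $\mathcal H_\sigma\mathcal H_{\sigma'}=\mathcal H_{\sigma+\sigma'}$. Fix $\tau_0\in\mathcal T$ and define, for $\tau\in\mathcal T$,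
\[
q_\tau=q_\tau^N=\mathcal H_{\tau-\tau_0}\,p_{\tau_0}^N .
\]
The \emph{zero measure} of a polynomial of degree $N$ is $\frac1N\sum_j\delta_{\lambda_j}$, the sum running over the zeros with multiplicity.

The conjecture is posed under the following hypotheses.

\medskip\noindent\textbf{Hypothesis (S).} The matrices $X_0^N$ are Hermitian, deterministic or random. All $X_0^N$ and all Gaussian matrices, for all $N$, are defined on one probability space, the family $(X_0^N)_N$ is independent of the Gaussian matrices, and the coupling of the Gaussian matrices across different $N$ is arbitrary. Moreover $\sup_N\|X_0^N\|<\infty$, and the empirical eigenvalue distribution of $X_0^N$ converges weakly (almost surely, if $X_0^N$ is random) to a fixed compactly supported probability measure $\mu_0$ on $\mathbb R$. The element $x_0$ is self-adjoint with spectral distribution $\mu_0$.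

\medskip\noindent\textbf{Conjecture} (Hall--Ho, see \cite{slides}). \emph{Assume \textup{(S)} and let $\tau_0\ne\tau$ be in $\mathcal T$. Then the zero measure of $q_\tau^N$ converges weakly almost surely to $\mu_{s,\tau}$, the limiting eigenvalue distribution of $X_0+Z_{s,\tau}$.}

\medskip
For $X_0=0$ and $s=1$ the conjecture says, for instance, that $\mathcal H_{1}$ spreads the real zeros of a GUE characteristic polynomial uniformly over the unit disk, and that $\mathcal H_{-1}$ moves the zeros of a Ginibre characteristic polynomial to a semicircular distribution on $[-2,2]$.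

\subsection{Results}

\begin{theorem}\label{thm:conj}
The conjecture of Hall and Ho holds for all $X_0$ satisfying \textup{(S)}, all $s>0$, all $\tau_0\neq\tau$ in $\mathcal T$, and every coupling of the Gaussian matrices.
\end{theorem}

We deduce Theorem~\ref{thm:conj} from a quantitative statement about the logarithmic potentials
\[
u_N(z,\tau)=\tfrac1N\log|q_\tau^N(z)| ,
\]
for which $X_0$ is deterministic but need not be Hermitian.

\medskip\noindent\textbf{Hypothesis (H).} The $X_0^N$ are deterministic complex $N\times N$ matrices, $b_0:=\sup_N\|X_0^N\|<\infty$, and $X_0^N$ converges in $*$-distribution to an element $x_0$ of a tracial $W^*$-probability space.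

\medskip
For deterministic Hermitian $X_0^N$, (H) says exactly that the norms are bounded and the empirical eigenvalue distributions converge weakly, because on a fixed compact interval weak convergence and convergence of moments are the same. Below, $d^2z$ is Lebesgue measure on $\mathbb C$.

\begin{theorem}\label{thm:main}
Assume \textup{(H)} and let $\tau_0\in\mathcal T$. For all $R,\delta>0$ there are $c>0$ and $N_0$ such that
\begin{equation}\label{eq:main}
\mathbb P\Big(\sup_{\tau\in\mathcal T}\int_{|z|<R}|u_N(z,\tau)-U_\tau(z)|\,d^2z\ge\delta\Big)\le e^{-cN}\qquad(N\ge N_0).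
\end{equation}
In particular the same bound holds for each fixed $\tau\in\mathcal T$ without the supremum, and for every coupling of the Gaussian matrices, almost surely, the zero measure of $q_\tau^N$ converges weakly to $\mu_{s,\tau}$ for all $\tau\in\mathcal T$ simultaneously.
\end{theorem}

The coupling plays no role because \eqref{eq:main} is a statement about one $N$ at a time with summable right-hand side.

\subsection{Why the conjecture is plausible, and where the difficulty lies}

The heat operator appears because of an algebraic identity (Lemma~\ref{lem:second}): the matrix differential operator $\sum_{ij}\partial_{A_{ij}}\partial_{A_{ji}}$, which encodes the first covariance in \eqref{eq:cov}, acts on $\det(z-X_0-A)$ as $-\partial_z^2$. Consequently, for every $N$ and $z$,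
\[
\mathbb E\,q_\tau(z)=\mathbb E\,p_\tau(z),\qquad \mathbb E|q_\tau(z)|^2=\mathbb E|p_\tau(z)|^2 .
\]
If both $\frac1N\log|p_\tau(z)|$ and $\frac1N\log|q_\tau(z)|$ were close to $\frac1{2N}\log$ of the respective second moment, they would be close to each other, and so would the zero measures. For $p_\tau$, a determinant of a Gaussian matrix, this can be proved directly. For $q_\tau$, Markov's inequality gives one half, the upper bound $u_N\le U_\tau+o(1)$. The other half is the difficulty: $q_\tau(z)$ is a sum with cancellations rather than a determinant, and a second moment may be carried by an event of exponentially small probability. The next example shows that the lower bound cannot follow from the limiting zero distribution of $p_{\tau_0}$ alone.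

\begin{example}\label{ex:hermite}
Let $X_0=0$, $s=1$, $\tau_0=0$, $\tau=1$. Replace $p_0$ by its mean, which is $\mathcal H_{-1}z^N$ by Lemma~\ref{lem:second}. This is a Hermite polynomial, and its zeros have the same semicircular limit as those of $p_0$. But $\mathcal H_1\mathcal H_{-1}z^N=z^N$ has all its zeros at $0$. Its potential $\log|z|$ lies strictly below the potential $\frac12(|z|^2-1)$ of the uniform distribution on the unit disk at every point of the open disk: the upper bound survives and the lower bound fails.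
\end{example}

\subsection{Outline of the proof}

Fix $z$, $\tau$ and a small $\kappa>0$, and write $p=p_{\tau_0}$, $q=q_\tau$. The lower bound for $|q(z)|$ rests on three facts.
\begin{enumerate}
\item[(a)] \emph{One good realization.} Since $\mathbb E|q(z)|^2=\mathbb E|p_\tau(z)|^2\ge e^{2N(U_\tau(z)-o(1))}$, \emph{some} realization $\tilde p$ of $p$ has $|\mathcal H_{\tau-\tau_0}\tilde p(z)|\ge e^{N(U_\tau(z)-2\kappa)}$. We freeze it.
\item[(b)] \emph{Interpolation.} With overwhelming probability the random $p$ is comparable to $\tilde p$, up to $e^{O(\kappa N)}$, on contours that cut the zeros of $p$ into clusters of at most $12$. Then $\tilde p-p$ is a combination, with coefficients $e^{O(\kappa N)}$, of quotients of $p$ by at most $12$ of its linear factors.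
\item[(c)] \emph{Anti-concentration.} Such quotients are combinations of minors of $w-M_{\tau_0}$, and the heat flow of a minor is a derivative of $q(z)$ with respect to a bounded number of Gaussian entries. A polynomial of bounded degree in Gaussian variables is rarely much smaller than its derivatives.
\end{enumerate}
Applying the linear operator $\mathcal H_{\tau-\tau_0}$ to the identity in (b) transfers the lower bound from $\tilde p$ to almost all realizations. Section~\ref{sec:two} shows this mechanism for $N=2$. After the tools in Section~\ref{sec:tools}, Sections~\ref{sec:reg} and~\ref{sec:tail} give upper and lower bounds for the determinants $p_\tau$, Section~\ref{sec:second} gives the second-moment identity and the upper bound for $q_\tau$, Section~\ref{sec:minors} proves (c), Section~\ref{sec:lower} carries out (a) and (b), and Section~\ref{sec:final} passes from pointwise bounds to \eqref{eq:main}.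

The hypotheses enter as follows. Convergence in $*$-distribution is used once, in Lemma~\ref{lem:reg}(i). The bound $b_0<\infty$ is used there, and to control fourth moments and the location of the zeros. The condition $\tau\in\mathcal T$ is what makes the comparison polynomial $p_\tau$ exist. Of the Gaussian structure, the anti-concentration arguments use only the component $\alpha X$, which never degenerates since $|\alpha|^2\ge s/2$, whereas $\alpha'=0$ on the boundary of $\mathcal T$.

\section{The mechanism for $2\times2$ matrices}\label{sec:two}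

Let $N=2$, $\sigma=\tau-\tau_0$, $M=M_{\tau_0}$, $p=p_{\tau_0}$. Since $p''=2$, the heat operator adds a constant: $q=q_\tau=p+\sigma/2$.

\emph{Second moments.} Take $X_0=0$ and $z=0$, so that $p_\tau(0)=Z_{11}Z_{22}-Z_{12}Z_{21}$ with $Z=Z_{s,\tau}$. By \eqref{eq:cov}, $\mathbb Ep_\tau(0)=-\frac{s-\tau}2$. The variables $Z_{11}$, $Z_{22}$, $(Z_{12},Z_{21})$ are independent and centered, $\mathbb E|Z_{11}Z_{22}|^2=\frac{s^2}4$, and summing over the three pairings of $Z_{12},Z_{21},\overline{Z_{12}},\overline{Z_{21}}$ gives $\mathbb E|Z_{12}Z_{21}|^2=\frac{|s-\tau|^2}4+\frac{s^2}4+0$. Hence the variance of $p_\tau(0)$ is $\frac{s^2}2$ for every $\tau$. Only the mean depends on $\tau$, and adding $\sigma/2$ changes the mean $-\frac{s-\tau_0}2$ into $-\frac{s-\tau}2$. So $q(0)$ and $p_\tau(0)$ have the same mean and the same second moment.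

\emph{Interpolation.} Let $X_0$ and $z$ be arbitrary, let $\lambda_1\ne\lambda_2$ be the zeros of $p$, and let $\tilde p$ be any monic quadratic, $\tilde q=\mathcal H_\sigma\tilde p$. Lagrange interpolation of the linear polynomial $\tilde p-p$ gives
\[
\tilde p=p+c_1\frac{p}{\cdot-\lambda_1}+c_2\frac p{\cdot-\lambda_2},\qquad c_j=\frac{\tilde p(\lambda_j)}{p'(\lambda_j)},
\]
and applying $\mathcal H_\sigma$, which fixes linear polynomials,
\[
\tilde q(z)=q(z)+c_1(z-\lambda_2)+c_2(z-\lambda_1).
\]
If $|z-\lambda_j|\le K|q(z)|$ for $j=1,2$, then $|q(z)|\ge|\tilde q(z)|/(1+K|c_1|+K|c_2|)$, and a lower bound for the one polynomial $\tilde q$ becomes a lower bound for $q$. The inequality $|z-\lambda_j|\le K|q(z)|$ cannot hold for all $M$, since $q(z)$ may vanish. It holds for most $M$.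

\emph{Anti-concentration.} If $x$ is a unit eigenvector for $\lambda_2$, then $z-\lambda_2=x^*(z-M)x$, so $|z-\lambda_2|$ is at most the sum of the moduli of the entries of $z-M$. Up to sign, these entries are the partial derivatives of
\[
q(z)=(z-M_{11})(z-M_{22})-M_{12}M_{21}+\tfrac\sigma2
\]
with respect to the entries of $M$. Consider $z-M_{22}$. Conditionally on everything except $X_{11}$, and if $z\ne M_{22}$, we have $q(z)=-\alpha(z-M_{22})(X_{11}-\omega)$ for a constant $\omega\in\mathbb C$. The density of $X_{11}\sim N(0,\frac12)$ is at most $\pi^{-1/2}$, so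
\[
\mathbb P\big(|q(z)|<u\,|z-M_{22}|\big)\le\frac{2u}{|\alpha|\sqrt\pi}\qquad(u>0).
\]
For the entry $M_{21}$ we must vary $X_{12}$, and then $X_{21}=\overline{X_{12}}$ varies too, so that $q(z)$ is quadratic in $(\Re X_{12},\Im X_{12})$. This is why anti-concentration for polynomials of higher degree is needed.

\emph{Close zeros.} When $\lambda_1$ and $\lambda_2$ are close, $c_1$ and $c_2$ are large and nearly cancel. The remedy is the Newton form
\[
\tilde p=p+c_1'\frac p{\cdot-\lambda_1}+c_2'\frac p{(\cdot-\lambda_1)(\cdot-\lambda_2)},\qquad c_1'=\frac1{2\pi i}\oint\frac{\tilde p(w)}{p(w)}\,dw,\quad c_2'=\frac1{2\pi i}\oint\frac{\tilde p(w)}{p(w)}(w-\lambda_1)\,dw,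
\]
with a contour around both zeros; indeed the residues give $c_1'=\frac{\tilde p(\lambda_1)-\tilde p(\lambda_2)}{\lambda_1-\lambda_2}$ and $c_2'=\tilde p(\lambda_2)$. The coefficients are now controlled by $|\tilde p/p|$ on the contour, at the price of dividing $p$ by two factors. For general $N$ a cluster of $n$ zeros forces quotients by up to $n$ factors, and much of the work below goes into keeping $n$ bounded.

\section{Tools}\label{sec:tools}

From now on $s$, $\tau_0$ and a sequence $X_0^N$ satisfying (H) are fixed. The phrase ``$N$ large'' allows dependence on everything that has been fixed, but never on a point $w$ ranging over a fixed compact set. We write $\|\cdot\|$ for the operator norm, $\|B\|_{HS}=(\operatorname{Tr}BB^*)^{1/2}$, $E_{ij}$ for the matrix units, and $D(z,r)$ for the closed disk.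

\subsection{Gaussian facts}

If $(H_a)$ is an orthonormal basis of the real space of Hermitian matrices for the inner product $\operatorname{Tr}HH'$, then a GUE matrix is $X=N^{-1/2}\sum_ag_aH_a$ with $g=(g_a)$ a standard Gaussian vector. We call $g$ the \emph{standard coordinates}. Since $\|\alpha H+\alpha'H'\|_{HS}\le\sqrt s\,(\|H\|_{HS}^2+\|H'\|_{HS}^2)^{1/2}$ by Cauchy--Schwarz, a function of $Z_{s,\tau}$ that is $L$-Lipschitz for $\|\cdot\|_{HS}$ is $L\sqrt{s/N}$-Lipschitz in the standard coordinates of $(X,Y)$.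

\begin{enumerate}
\item[(G1)] \emph{Concentration.} If a real function $F$ is $L$-Lipschitz in a standard Gaussian vector, then $\mathbb P(\pm(F-\mathbb EF)>u)\le e^{-u^2/2L^2}$ for $u>0$, $\mathbb Ee^{\lambda(F-\mathbb EF)}\le e^{\lambda^2L^2/2}$, and, by the Poincar\'e inequality $\operatorname{Var}F\le\mathbb E|\nabla F|^2$, also $\operatorname{Var}F\le L^2$.
\item[(G2)] \emph{Norm.} $\mathbb P(\|X\|>u)\le2\cdot81^Ne^{-Nu^2/8}$. Indeed, the unit sphere of $\mathbb C^N$ has a $\frac14$-net with at most $9^{2N}$ points, $\|X\|\le2\max_{\text{net}}|x^*Xx|$, and $x^*Xx\sim N(0,1/N)$. Using $81<e^5$, and $u^2/8\ge u$ for $u\ge8$, we get $\mathbb P(\|X\|>8)\le2e^{-3N}$ and $\mathbb E\|X\|\le8+2\int_8^\infty e^{5-u}du\le9$. For every $\lambda>0$,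
\[
\mathbb Ee^{\lambda N\|X\|}\le1+2\lambda N\,81^N\int_0^\infty e^{N(\lambda u-u^2/8)}du\le C_\lambda^N .
\]
\item[(G3)] \emph{Anti-concentration} (Carbery--Wright \cite{CW}). If $f$ is a real polynomial of degree at most $d$ on $\mathbb R^n$ and $g$ is a standard Gaussian vector, then $\mathbb P(|f(g)|\le u\|f\|_{L^2})\le C_du^{1/d}$ for $0<u\le1$, provided $f\neq0$. The same holds for complex $f$ with another $C_d$: apply the real case to whichever of $\Re f,\Im f$ has $L^2$ norm at least $\|f\|_{L^2}/\sqrt2$.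
\item[(G4)] \emph{Expectations of polynomials.} Let $\xi=Cg$ with $C$ a complex matrix and $g$ a real standard Gaussian vector, and let $F$ be a polynomial in the complex variables $\xi_a$. Then
\[
\mathbb EF(\xi)=\Big[\exp\Big(\tfrac12\sum_{a,b}\mathbb E[\xi_a\xi_b]\,\partial_a\partial_b\Big)F\Big](0).
\]
This is the formula $\mathbb Ef(g)=[e^{\nabla^2/2}f](0)$ for $f=F\circ C$, together with the chain rule and $\mathbb E\xi_a\xi_b=(CC^T)_{ab}$.
\item[(G5)] \emph{Integration by parts.} Let $F$ be holomorphic in the matrix entries near the Hermitian matrices, and bounded with bounded derivatives on them. Then $\mathbb EX_{ij}F(X)=\frac1N\mathbb E\,\partial_{ji}F(X)$, where $\partial_{ji}$ is the derivative in the direction $E_{ji}$. This follows from $\mathbb Eg_aF=N^{-1/2}\mathbb E\,\partial_{H_a}F$ and $\sum_a(H_a)_{ij}H_a=E_{ji}$.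
\end{enumerate}

\subsection{Asymptotic freeness}

The only result of free probability that we use is the following (Voiculescu; see \cite[Ch.~4]{MS} and \cite[Thm.~5.4.5]{AGZ}). Under (H), for independent GUE matrices $X,Y$ and every noncommutative polynomial $P$,
\begin{equation}\label{eq:free}
\mathbb E\tfrac1N\operatorname{Tr}P(X_0,X_0^*,X,Y)\longrightarrow\varphi\big(P(x_0,x_0^*,x_1,x_2)\big).
\end{equation}

\subsection{The heat operator as a Gaussian average}

Let $\gamma$ be the standard Gaussian measure on $\mathbb R$. Taylor expansion and $\int x^{2k}\gamma(dx)=\frac{(2k)!}{2^kk!}$ give, for either choice of the square root,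
\begin{equation}\label{eq:gauss}
\mathcal H_\sigma p(z)=\int p\big(z+\sqrt{\sigma/N}\,x\big)\,\gamma(dx).
\end{equation}
Let $p$ be monic of degree $N$ with all zeros in $|\lambda|\le R_*$, where $R_*\ge1$. For $A\ge1$ and $y\ge0$ we have $(A+y)^N\le A^Ne^{Ny}$, and $\int e^{a|x|}\gamma(dx)\le2e^{a^2/2}$. Therefore
\begin{equation}\label{eq:apriori}
|\mathcal H_\sigma p(z)|\le\int\big(|z|+R_*+\sqrt{|\sigma|/N}\,|x|\big)^N\gamma(dx)\le2e^{|\sigma|N/2}(|z|+R_*)^N .
\end{equation}

\section{Regularized log-determinants}\label{sec:reg}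

The function $\frac1N\log|\det B|$ is not Lipschitz, and it is not a continuous functional of the singular value distribution, because of the small singular values. We regularize it. For an $N\times N$ matrix $B$ and $\eta>0$ let
\[
L_\eta(B)=\tfrac1{2N}\log\det(\eta^2+BB^*),\qquad a_\eta(B)=\partial_\eta L_\eta(B)=\tfrac1N\operatorname{Tr}\,\eta(\eta^2+BB^*)^{-1}.
\]
Then $\frac1N\log|\det B|\le L_\eta(B)$. The differential is $dL_\eta=\frac1N\Re\operatorname{Tr}[(\eta^2+BB^*)^{-1}B\,dB^*]$, and $\|(\eta^2+BB^*)^{-1}B\|\le\max_{y\ge0}\frac y{\eta^2+y^2}=\frac1{2\eta}$. Hence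
\begin{equation}\label{eq:lip}
|L_\eta(B)-L_\eta(B')|\le\min\Big\{\frac{\|B-B'\|}{2\eta},\ \frac{\|B-B'\|_{HS}}{2\eta\sqrt N}\Big\}.
\end{equation}
The cost of the regularization is $\int a_v\,dv$, and $a_\eta$ measures the density of singular values at scale $\eta$ near $0$. A GUE component keeps this density bounded, whatever else is added to it.

\begin{lemma}\label{lem:density}
Let $M=A+\alpha X$ with $X$ a GUE matrix, $A$ independent of $X$, $\alpha\in\mathbb C\setminus\{0\}$ and $t=|\alpha|^2$. Then $\mathbb Ea_\eta(M)\le t^{-1/2}+4t^{3/2}N^{-1}\eta^{-4}$. Moreover $B\mapsto a_\eta(B)$ is $\sqrt2\,\eta^{-2}N^{-1/2}$-Lipschitz for $\|\cdot\|_{HS}$.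
\end{lemma}

\begin{proof}
Condition on $A$. Multiplying $M$ by a phase does not change $a_\eta$, so we may take $\alpha=\sqrt t$. Let
\[
\mathbf M=\begin{pmatrix}0&M\\M^*&0\end{pmatrix}=\mathbf A+\sqrt t\,J\otimes X,\qquad J=\begin{pmatrix}0&1\\1&0\end{pmatrix},
\]
where $\mathbf A$ is built from $A$ in the same way, and let $G=(i\eta-\mathbf M)^{-1}=-(i\eta+\mathbf M)(\eta^2+\mathbf M^2)^{-1}$, so $\|G\|\le\eta^{-1}$. Let $g$ be the $2\times2$ matrix with entries $g_{ab}=\frac1N\operatorname{Tr}G_{ab}$, where $G_{ab}$ are the $N\times N$ blocks. As $\mathbf M^2$ is block diagonal with blocks $MM^*$ and $M^*M$, we have $g=-ia\,I_2+g'$ with $a=a_\eta(M)$ and $g'$ Hermitian with zero diagonal.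

We have $\partial_{ji}G=\sqrt t\,G(J\otimes E_{ji})G$, and $\sum_{ij}E_{ij}BE_{ji}=(\operatorname{Tr}B)I$ applied blockwise gives $\sum_{ij}(J\otimes E_{ij})G(J\otimes E_{ji})=N\,JgJ\otimes I$. So (G5) yields $\mathbb E[\sqrt t\,(J\otimes X)G]=t\,\mathbb E[(JgJ\otimes I)G]$, and taking expectations in $(i\eta-\mathbf M)G=I$,
\[
\mathbb E\big[(i\eta-\mathbf A-t\,JgJ\otimes I)G\big]=I .
\]
Put $\bar g=\mathbb Eg$, $\bar a=\mathbb Ea$. The matrix $i\eta-\mathbf A-tJ\bar gJ\otimes I$ equals $i(\eta+t\bar a)$ minus a Hermitian matrix, so its inverse $G_0$ exists and $\|G_0\|\le(\eta+t\bar a)^{-1}\le\eta^{-1}$. The last display becomes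
\[
\mathbb EG=G_0+t\,G_0\,\mathbb E\big[(J(g-\bar g)J\otimes I)G\big].
\]
Apply $\frac1N\operatorname{Tr}$ on $\mathbb C^{2N}$. The left side gives $-2i\bar a$, hence $\bar a\le(\eta+t\bar a)^{-1}+e$ with $e=t\eta^{-2}\mathbb E\|g-\bar g\|$. If $\bar a>t^{-1/2}$, then $(\eta+t\bar a)^{-1}<t^{-1/2}$. So $\bar a\le t^{-1/2}+e$ in all cases.

It remains to bound $e$. Under a Hermitian variation $d\mathbf M$,
\begin{equation}\label{eq:dg}
|dg_{ab}|=\tfrac1N\big|\operatorname{Tr}[G(E_{ba}\otimes I)G\,d\mathbf M]\big|\le\tfrac1N\,\eta^{-2}\sqrt N\,\|d\mathbf M\|_{HS}.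
\end{equation}
For $d\mathbf M=\sqrt t\,J\otimes dX$ we have $\|d\mathbf M\|_{HS}=\sqrt{2t}\,\|dX\|_{HS}$, so $g_{ab}$ is $\sqrt{2t}\,\eta^{-2}N^{-1}$-Lipschitz in standard coordinates. By (G1) for the real and imaginary parts, $\mathbb E|g_{ab}-\bar g_{ab}|^2\le4t\eta^{-4}N^{-2}$, and summing over the four entries, $\mathbb E\|g-\bar g\|\le4\sqrt t\,\eta^{-2}N^{-1}$. This proves the first claim. The second is \eqref{eq:dg} for $a=ig_{11}$ and a general variation $dM$, for which $\|d\mathbf M\|_{HS}=\sqrt2\,\|dM\|_{HS}$.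
\end{proof}

\begin{lemma}\label{lem:reg}
Let $\tau\in\mathcal T$ and $R,\delta>0$.
\begin{enumerate}
\item[(i)] For fixed $\eta>0$, $\sup_{|w|\le R}|\mathbb EL_\eta(w-M_\tau)-h_{\eta,\tau}(w)|\to0$.
\item[(ii)] $0\le h_{\eta,\tau}-U_\tau\le\sqrt{2/s}\,\eta$, and $(w,\tau)\mapsto U_\tau(w)$ is finite and continuous on $\mathbb C\times\mathcal T$.
\item[(iii)] For $N$ large, $\mathbb E|p_\tau(w)|^2\le e^{2N(U_\tau(w)+\delta)}$ for all $|w|\le R$.
\item[(iv)] For $N$ large, $\mathbb P\big(\sup_{|w|\le R}(\frac1N\log|p_\tau(w)|-U_\tau(w))>\delta\big)\le e^{-N^{3/2}}$.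
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Fix $w$ and let $\nu_N$ be the expected empirical eigenvalue distribution of $(w-M_\tau)^*(w-M_\tau)$, which has the same eigenvalues as $(w-M_\tau)(w-M_\tau)^*$. By \eqref{eq:free} all moments of $\nu_N$ converge to those of the spectral distribution $\nu$ of $|w-x_0-z_{s,\tau}|^2$. Since $\nu$ has compact support, it is determined by its moments, and $\nu_N\to\nu$ weakly. Since $|\log(y+\eta^2)|\le C_\eta(1+y)$ on $[0,\infty)$ and $\sup_N\int(1+y)^2d\nu_N<\infty$, the function $\log(y+\eta^2)$ is uniformly integrable for $(\nu_N)$, and its integrals converge. This is the claim for one $w$. By \eqref{eq:lip} the functions $w\mapsto\mathbb EL_\eta(w-M_\tau)$ are $\frac1{2\eta}$-Lipschitz, so the convergence is uniform on compact sets.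

(ii) Apply Lemma~\ref{lem:density} to $w-M_\tau=(w-X_0-\alpha'Y)-\alpha X$, with $t=|\alpha|^2\ge s/2$. For $0<\eta'<\eta$, by (i),
\[
0\le h_{\eta,\tau}(w)-h_{\eta',\tau}(w)=\lim_N\int_{\eta'}^\eta\mathbb Ea_v(w-M_\tau)\,dv\le\sqrt{2/s}\,(\eta-\eta').
\]
Letting $\eta'\downarrow0$ gives the inequalities, and $U_\tau>-\infty$. As $h_{\eta,\tau}\to U_\tau$ uniformly in $(w,\tau)$, it suffices to show that $h_{\eta,\tau}(w)$ is jointly continuous. By (i), $h_{\eta,\tau}$ depends only on the laws of the matrices $Z_{s,\tau}$, hence not on the choice of the angle $\theta$. Build $Z_{s,\tau}=\alpha X+\alpha'Y$ and $Z_{s,\tilde\tau}=\tilde\alpha X+\tilde\alpha'Y$ from the same $X,Y$. By \eqref{eq:lip}, (G2) and (i),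
\[
|h_{\eta,\tau}(w)-h_{\eta,\tilde\tau}(\tilde w)|\le\tfrac1{2\eta}\big(|w-\tilde w|+9|\alpha-\tilde\alpha|+9|\alpha'-\tilde\alpha'|\big).
\]
Let $(w_n,\tau_n)\to(w,\tau)$, with angles $\theta_n\in[0,2\pi]$. Every subsequence has a further subsequence along which $\theta_n$ converges to some $\theta$. Then $s-\tau=|s-\tau|e^{i\theta}$, so $\theta$ is an admissible angle for $\tau$, and with this choice $\alpha_n\to\alpha$, $\alpha_n'\to\alpha'$. Hence $h_{\eta,\tau_n}(w_n)\to h_{\eta,\tau}(w)$.

(iii) By \eqref{eq:lip}, $L_\eta(w-M_\tau)$ is $\frac{\sqrt s}{2\eta N}$-Lipschitz in standard coordinates. By (G1) with $\lambda=2N$,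
\[
\mathbb E|p_\tau(w)|^2\le\mathbb Ee^{2NL_\eta(w-M_\tau)}\le e^{2N\,\mathbb EL_\eta(w-M_\tau)}\,e^{s/(2\eta^2)} .
\]
Choose $\eta$ with $\sqrt{2/s}\,\eta\le\delta/3$. For $N$ large, (i) and (ii) give $\mathbb EL_\eta(w-M_\tau)\le U_\tau(w)+\frac{2\delta}3$ on $|w|\le R$, and $e^{s/(2\eta^2)}\le e^{2N\delta/3}$.

(iv) Choose $\eta$ with $\sqrt{2/s}\,\eta\le\delta/5$, so that $\mathbb EL_\eta(w-M_\tau)\le U_\tau(w)+\frac{2\delta}5$ on $|w|\le R$ for $N$ large. Choose a finite net of $\{|w|\le R\}$, independent of $N$, so fine that between any $w$ and some net point $w'$ both the $\frac1{2\eta}$-Lipschitz function $L_\eta(\cdot-M_\tau)$ and $U_\tau$ vary by at most $\frac\delta5$. By (G1), outside an event of probability $\#(\text{net})\cdot e^{-2\eta^2(\delta/5)^2N^2/s}\le e^{-N^{3/2}}$ we have $L_\eta\le\mathbb EL_\eta+\frac\delta5$ at all net points, and then for all $|w|\le R$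
\[
\tfrac1N\log|p_\tau(w)|\le L_\eta(w'-M_\tau)+\tfrac\delta5\le U_\tau(w')+\tfrac{4\delta}5\le U_\tau(w)+\delta.\qedhere
\]
\end{proof}

\section{The lower tail of a characteristic polynomial}\label{sec:tail}

We need a converse to Lemma~\ref{lem:reg}(iv). It cannot be uniform in $w$, since $p_\tau$ has zeros, but it holds at each point.

\begin{proposition}\label{prop:tail}
Let $\tau\in\mathcal T$ and $R,\delta>0$. There is a sequence $\omega_N\to0$ such that for $N$ large
\[
\sup_{|w|\le R}\mathbb P\big(|p_\tau(w)|\le e^{N(U_\tau(w)-\delta)}\big)\le e^{-N(\delta/4-\omega_N)} .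
\]
\end{proposition}

The rate is linear in $\delta$, and Section~\ref{sec:lower} depends on this. The plan is to regularize at the slowly decaying scale $\eta=(\log N)^{-2}$. By Lemma~\ref{lem:density} only $O(N/\log^2N)$ singular values lie below $\eta$. We remove them one at a time, each with its own small independent Gaussian perturbation and at a cost $N^{O(1)}$ in a negative moment. The total cost is $e^{O(N/\log N)}$. Because the perturbations are Hermitian, each step produces a quadratic expression as in Section~\ref{sec:two}, and the next lemma bounds its negative moments. The exponent has to be less than $\frac12$, since a quadratic polynomial may have a double root; we take $\frac14$.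

\begin{lemma}\label{lem:quad}
Let $F=c_0+c_1\zeta+c_2\bar\zeta+c_3|\zeta|^2$ with $c_0,\dots,c_3\in\mathbb C$ and $\zeta=y+iy'$. Assume that $y,y'$ are independent centered real Gaussians with standard deviations at least $m>0$, or else that $y$ is such a Gaussian, $y'\equiv0$ and $c_1=c_2$. Then $\mathbb E|F|^{-1/4}\le C(m|c_1|)^{-1/4}$ with an absolute constant $C$.
\end{lemma}

\begin{proof}
We may assume $c_1\ne0$. Write $F=c_0+(c_1+c_2)y+i(c_1-c_2)y'+c_3(y^2+y'^2)$, and note that $\max(|c_1+c_2|,|c_1-c_2|)\ge|c_1|$. Suppose first that $|c_1+c_2|\ge|c_1|$. Fix $y'$ and write $y=m_0x$ with $x$ standard and $m_0\ge m$. Since $\mathbb Ex=\mathbb Ex^3=0$, we have $\mathbb E_x[Fx]=(c_1+c_2)m_0$, so the $L^2$ norm of $F$ in $x$ satisfies $\|F\|_2\ge m|c_1|$. By (G3) with $d=2$, $\mathbb P_x(|F|\le v^{-4}\|F\|_2)\le C_2v^{-2}$ for $v\ge1$, and therefore $\mathbb E_x|F|^{-1/4}\le(1+\int_1^\infty C_2v^{-2}dv)\|F\|_2^{-1/4}$. If $|c_1+c_2|<|c_1|$, then $|c_1-c_2|\ge|c_1|>0$, so $c_1\ne c_2$ and $y'$ is nondegenerate; fix $y$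 and repeat the argument in the variable $y'$, whose coefficient is $i(c_1-c_2)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:tail}]
Every $o(1)$ below is a deterministic sequence independent of $w$, $|w|\le R$. Put
\[
\eta=(\log N)^{-2},\qquad\epsilon=(\log N)^{-8},\qquad C_*=2s^{-1/2}+2,\qquad K=\lceil2C_*N\eta\rceil ,
\]
so $K<N$ for $N$ large. Only the law of $M_\tau$ matters, so we may realize $X=\sqrt{1-\epsilon}\,X^{(0)}+\sqrt{\epsilon/K}\sum_{j=1}^KX^{(j)}$ with independent GUE matrices $X^{(j)}$, independent of $Y$. Then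
\[
w-M_\tau=B+\beta\sum_{j=1}^KX^{(j)},\qquad B=w-X_0-\alpha\sqrt{1-\epsilon}\,X^{(0)}-\alpha'Y,\qquad\beta=-\alpha\sqrt{\epsilon/K}.
\]
The choice of $\epsilon$ makes the perturbation, of norm about $\sqrt{\epsilon}$, much smaller than $\eta$, so that it will not disturb the singular values of $B$ above $\eta$.

\emph{Step 1: the large singular values of $B$.} For $N$ large $|\alpha|^2(1-\epsilon)\ge s/4$, and Lemma~\ref{lem:density} gives $\mathbb Ea_v(B)\le2s^{-1/2}+4s^{3/2}N^{-1}\eta^{-4}\le C_*-1$ for all $v\ge\eta$. In the standard coordinates of $(X^{(0)},Y)$, $a_\eta(B)$ is $\sqrt{2s}\,\eta^{-2}N^{-1}$-Lipschitz, so by (G1) $a_\eta(B)\le C_*$ outside probability $e^{-N^2\eta^4/(4s)}$. For fixed $\eta_0\in(0,1)$ and $N$ large, by \eqref{eq:lip},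
\[
\mathbb EL_\eta(B)=\mathbb EL_{\eta_0}(B)-\int_\eta^{\eta_0}\mathbb Ea_v(B)\,dv\ge\mathbb EL_{\eta_0}(w-M_\tau)-\frac{\mathbb E\|B-(w-M_\tau)\|}{2\eta_0}-C_*\eta_0 .
\]
The matrix $B-(w-M_\tau)$ is a GUE matrix times a scalar of modulus $|\beta|\sqrt K\le\sqrt{s\epsilon}$, so its expected norm tends to $0$. By Lemma~\ref{lem:reg}(i) and $h_{\eta_0,\tau}\ge U_\tau$, the lower limit of $\inf_{|w|\le R}(\mathbb EL_\eta(B)-U_\tau(w))$ is at least $-C_*\eta_0$. As $\eta_0$ is arbitrary, $\mathbb EL_\eta(B)\ge U_\tau(w)-o(1)$. By (G1) with deviation $N^{-1/10}$, $L_\eta(B)\ge U_\tau(w)-o(1)$ outside probability $\exp(-2\eta^2N^{9/5}/s)$. Let $\mathcal E$ be the event that both bounds hold; it depends only on $(X^{(0)},Y)$, and $\mathbb P(\mathcal E^c)\le e^{-N^{3/2}}$ for $N$ large.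

Let $\sigma_1\le\dots\le\sigma_N$ be the singular values of $B$ and $k=\#\{i:\sigma_i\le\eta\}$. Each $\sigma_i\le\eta$ contributes at least $\frac1{2N\eta}$ to $a_\eta(B)$, so $k\le2N\eta\,a_\eta(B)\le K$ on $\mathcal E$. For $i>k$, the inequality $\log(1-y)\ge-2y$ on $[0,\frac12]$ gives $\log\sigma_i\ge\frac12\log(\sigma_i^2+\eta^2)-\frac{\eta^2}{\sigma_i^2+\eta^2}$. For $i\le k$, $\frac12\log(\sigma_i^2+\eta^2)\le\frac12\log(2\eta^2)\le0$. Hence
\begin{equation}\label{eq:bigsv}
\tfrac1N\sum_{i>k}\log\sigma_i\ge L_\eta(B)-\eta\,a_\eta(B)\ge U_\tau(w)-o(1)\qquad\text{on }\mathcal E .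
\end{equation}

\emph{Step 2: one Gaussian direction for each small singular value.} Condition on $(X^{(0)},Y)\in\mathcal E$; from now on $B$ is a fixed matrix and $\mathbb P'$, $\mathbb E'$ refer to $X^{(1)},\dots,X^{(K)}$. Write $B=\sum_i\sigma_iu_iv_i^*$ with orthonormal bases $(u_i)$, $(v_i)$. For $j\le k$ let $\tilde v_j$ be $v_j$ times a phase chosen so that $\chi_j:=\tilde v_j^*u_j\in[0,1]$; for $j>k$ let $\tilde v_j=v_j$. The rank-one matrix $u_j\tilde v_j^*$ is the direction that lifts the $j$th singular value, but it is not Hermitian, so we use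
\[
H_j=u_j\tilde v_j^*+\tilde v_ju_j^*,\qquad H_j'=i(u_j\tilde v_j^*-\tilde v_ju_j^*)\qquad(j\le k).
\]
Expanding the products, $\operatorname{Tr}H_jH_j'=i(\chi_j^2-1+1-\chi_j^2)=0$, $\|H_j\|_{HS}^2=2+2\chi_j^2\le4$ and $\|H_j'\|_{HS}^2=2-2\chi_j^2\le2$. Decompose orthogonally
\[
X^{(j)}=y_jH_j+y_j'H_j'+W^{(j)}=\zeta_ju_j\tilde v_j^*+\bar\zeta_j\tilde v_ju_j^*+W^{(j)},\qquad\zeta_j=y_j+iy_j',
\]
with $W^{(j)}$ orthogonal to $H_j$ and $H_j'$. Then $y_j,y_j',W^{(j)}$ are independent, and $y_j,y_j'$ are centered Gaussians with standard deviations $N^{-1/2}/\|H_j\|_{HS}$ and $N^{-1/2}/\|H_j'\|_{HS}$, both at least $m:=\frac1{2\sqrt N}$. The exception is $\chi_j=1$: then $u_j=\tilde v_j$, $H_j'=0$, and we put $y_j'=0$.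

\emph{Step 3: the recursion.} For a matrix $A$ let $A^{[j]}=(u_a^*A\tilde v_b)_{a,b>j}$, of size $N-j$. For $0\le j\le k$ put
\[
B_j=B+\beta\sum_{i\le j}W^{(i)}+\beta\sum_{j<i\le K}X^{(i)},\qquad D_j=\det B_j^{[j]} .
\]
Then $|D_0|=|p_\tau(w)|$, and $B_j$ does not involve $\zeta_1,\dots,\zeta_j$. For $1\le j\le k$,
\[
B_{j-1}^{[j-1]}=B_j^{[j-1]}+\beta\zeta_jE+\beta\bar\zeta_jE',\qquad E=(u_j\tilde v_j^*)^{[j-1]},\quad E'=(\tilde v_ju_j^*)^{[j-1]} .
\]
Here $E$ is the matrix unit in the upper left corner and $E'$ has rank at most one. A determinant is affine along a rank-one direction, so $\det(B_j^{[j-1]}+xE+x'E')$ is affine in $x$ and in $x'$ separately, and the coefficient of the monomial $x$ is the minor of $B_j^{[j-1]}$ with the first row and column deleted, which is $D_j$. Thus $D_{j-1}$ has the form in Lemma~\ref{lem:quad} in the variable $\zeta_j$, with $c_1=\beta D_j$. If $\chi_j=1$, then $E'=E$, the determinant is affine in $x+x'$, and $c_1=c_2$ as required. Hence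
\begin{equation}\label{eq:rec}
\mathbb E'\big[|D_{j-1}|^{-1/4}\,\big|\,\text{all variables but }\zeta_j\big]\le C(m|\beta|)^{-1/4}|D_j|^{-1/4}\le N\,|D_j|^{-1/4}
\end{equation}
for $N$ large, since $m|\beta|\ge\frac1{2\sqrt N}\sqrt{s\epsilon/(2N)}\ge N^{-2}$.

Let $\Gamma=\sum_{i\le k}W^{(i)}+\sum_{k<i\le K}X^{(i)}$, so $B_k=B+\beta\Gamma$, and let $\mathcal G=\{\|\Gamma\|\le\sqrt K\log N\}$. The event $\mathcal G$ does not involve $\zeta_1,\dots,\zeta_k$, so \eqref{eq:rec} can be applied for $j=1,\dots,k$ in turn: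
\[
\mathbb E'\big[|p_\tau(w)|^{-1/4}1_{\mathcal G}\big]\le N^K\,\mathbb E'\big[|D_k|^{-1/4}1_{\mathcal G}\big],\qquad N^K=e^{O(N/\log N)} .
\]
Now $B_k^{[k]}=\Sigma+\beta\Gamma^{[k]}$ with $\Sigma=\operatorname{diag}(\sigma_i)_{i>k}$. On $\mathcal G$, $\|\beta\Gamma^{[k]}\|\le\sqrt{s\epsilon}\log N=\sqrt s\,(\log N)^{-3}$, so $\|\Sigma^{-1}\beta\Gamma^{[k]}\|\le\sqrt s/\log N$. All eigenvalues of $I+\Sigma^{-1}\beta\Gamma^{[k]}$ then have modulus at least $1-\sqrt s/\log N$, and by \eqref{eq:bigsv}
\[
|D_k|\ge\big(1-\sqrt s/\log N\big)^N\prod_{i>k}\sigma_i\ge e^{N(U_\tau(w)-o(1))}\qquad\text{on }\mathcal G .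
\]

\emph{Step 4: conclusion.} Write $\sum_{i\le K}X^{(i)}=\Gamma+\Gamma'$, where $\Gamma'=\sum_{j\le k}(y_jH_j+y_j'H_j')$ is independent of $\Gamma$ and has the law of $-\Gamma'$. Both $\Gamma\pm\Gamma'$ have the law of $\sqrt K$ times a GUE matrix, and $\|\Gamma\|\le\max\|\Gamma\pm\Gamma'\|$. By (G2), $\mathbb P'(\mathcal G^c)\le4\cdot81^Ne^{-N(\log N)^2/8}$. By Markov's inequality for $|p_\tau(w)|^{-1/4}1_{\mathcal G}$, the probability in the proposition is at most
\[
e^{-N^{3/2}}+4\cdot81^Ne^{-N(\log N)^2/8}+e^{\frac N4(U_\tau(w)-\delta)}e^{-\frac N4(U_\tau(w)-o(1))}\le e^{-N(\delta/4-o(1))}.\qedhere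
\]
\end{proof}

\section{Second moments and the upper bound}\label{sec:second}

\begin{lemma}\label{lem:second}
For all $z\in\mathbb C$ and $\tau\in\mathcal T$,
\[
\mathbb Eq_\tau=\mathbb Ep_\tau=\mathcal H_{\tau-s}\det(\cdot-X_0),\qquad\mathbb E|q_\tau(z)|^2=\mathbb E|p_\tau(z)|^2,\qquad\mathbb E|q_\tau(z)|^4\le C^N,
\]
where $C$ depends only on $b_0$, $s$ and $|z|$.
\end{lemma}

\begin{proof}
Let $A$ be a matrix of independent complex variables, $\Delta_A=\sum_{ij}\partial_{A_{ij}}\partial_{A_{ji}}$ and $B=z-X_0-A$. For invertible $B$ we have $\partial_{A_{ij}}\det B=-(B^{-1})_{ji}\det B$ and $\partial_{A_{ji}}(B^{-1})_{ji}=(B^{-1})_{jj}(B^{-1})_{ii}$, while $\partial_z\det B=\operatorname{Tr}B^{-1}\det B$ and $\partial_zB^{-1}=-B^{-2}$. Therefore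
\begin{equation}\label{eq:capelli}
\Delta_A\det B=\big[\operatorname{Tr}B^{-2}-(\operatorname{Tr}B^{-1})^2\big]\det B=-\partial_z^2\det B ,
\end{equation}
and the outer equality is a polynomial identity, valid for all $B$. Since $\Delta_A$ and $\partial_z^2$ commute, $\Delta_A^k\det B=(-\partial_z^2)^k\det B$ for all $k$. By (G4) and \eqref{eq:cov}, $\mathbb Ep_\tau(z)=[e^{\frac{s-\tau}{2N}\Delta_A}\det B]_{A=0}=\mathcal H_{\tau-s}\det(\cdot-X_0)(z)$. Applying $\mathcal H_{\tau-\tau_0}$ to this formula for $\tau_0$ gives the first claim.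

For the second, let $z'$ be another complex variable, $\bar X_0$ the entrywise conjugate, and $F(A,A')=\det(z-X_0-A)\det(z'-\bar X_0-A')$. Then $p_\tau(z)\overline{p_\tau(\overline{z'})}=F(Z,\bar Z)$. By \eqref{eq:cov}, the operator in the exponent of (G4) for $\xi=(Z,\bar Z)$ is
\[
\frac{s-\tau}{2N}\Delta_A+\frac{\overline{s-\tau}}{2N}\Delta_{A'}+\frac sN\sum_{ij}\partial_{A_{ij}}\partial_{A'_{ij}} .
\]
All operators have constant coefficients and commute, and \eqref{eq:capelli} applies to each factor of $F$. So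
\[
\mathbb E\,p_\tau(z)\overline{p_\tau(\overline{z'})}=\exp\Big\{-\frac{s-\tau}{2N}\partial_z^2-\frac{\overline{s-\tau}}{2N}\partial_{z'}^2\Big\}\Lambda(z,z'),\qquad\Lambda=\Big[e^{\frac sN\sum\partial_{A_{ij}}\partial_{A'_{ij}}}F\Big]_{A=A'=0},
\]
and $\Lambda$ does not depend on $\tau$. Apply $\exp\{\frac{\tau-\tau_0}{2N}\partial_z^2+\frac{\overline{\tau-\tau_0}}{2N}\partial_{z'}^2\}$ to this formula for $\tau_0$. The left side becomes $\mathbb E\,q_\tau(z)\overline{q_\tau(\overline{z'})}$ and the right side becomes the right side for $\tau$. Put $z'=\bar z$.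

Finally, \eqref{eq:apriori} with $R_*=1+\|M_{\tau_0}\|$ and $|\tau-\tau_0|\le2s$ gives $|q_\tau(z)|\le2e^{sN}e^{N(|z|+\|M_{\tau_0}\|)}$, and $\|M_{\tau_0}\|\le b_0+\sqrt s\,\|X\|+\sqrt s\,\|Y\|$. The exponential moment bound in (G2) with $\lambda=4\sqrt s$ gives the third claim.
\end{proof}

\begin{proposition}[Upper bound]\label{prop:upper}
Let $\tau\in\mathcal T$ and $R,\delta>0$. There is $c>0$ such that for $N$ large
\[
\mathbb P\big(\sup_{|z|\le R}(u_N(z,\tau)-U_\tau(z))>\delta\big)\le e^{-cN}.
\]
\end{proposition}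

\begin{proof}
Let $\delta'=\delta/3$ and choose $r\in(0,1]$ with $|U_\tau(\zeta)-U_\tau(z)|\le\delta'$ for $|z|\le R$, $\zeta\in D(z,r)$. By Lemma~\ref{lem:second} and Lemma~\ref{lem:reg}(iii) with $\delta'/4$,
\[
\mathbb E\int_{|\zeta|\le R+1}|q_\tau|^2e^{-2NU_\tau}\,d^2\zeta\le\pi(R+1)^2e^{\delta'N/2}\le e^{\delta'N}
\]
for $N$ large. So the integral is at most $e^{2\delta'N}$ outside probability $e^{-\delta'N}$. In that case the sub-mean value inequality for the subharmonic function $|q_\tau|^2$ gives, for $|z|\le R$,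
\[
|q_\tau(z)|^2\le\frac1{\pi r^2}\int_{D(z,r)}|q_\tau|^2\,d^2\zeta\le\frac1{\pi r^2}\,e^{2N(U_\tau(z)+\delta')}e^{2\delta'N}\le e^{2N(U_\tau(z)+3\delta')}.\qedhere
\]
\end{proof}

\section{Minors of bounded codimension}\label{sec:minors}

In this section and the next, $\tau\in\mathcal T$ is fixed, $M=M_{\tau_0}=X_0+\alpha X+\alpha'Y$ with $\alpha,\alpha'$ belonging to $\tau_0$, $p=p_{\tau_0}$ has zeros $\lambda_1,\dots,\lambda_N$ (with multiplicity), $q=q_\tau$, and $\mathcal H=\mathcal H_{\tau-\tau_0}$. The quotients of $p$ by its linear factors depend on the eigenvalues, which are complicated functions of the Gaussian entries. We first trade them for minors of $w-M$ in the coordinate basis, which are polynomial in the entries and polynomially many.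

\begin{lemma}\label{lem:minors}
Fix $z\in\mathbb C$ and $\kappa>0$. For $N$ large, with probability at least $1-e^{-\kappa N/100}$, every index set $S_0\subset\{1,\dots,N\}$ with $1\le|S_0|\le12$ satisfies
\[
\Big|\mathcal H\Big[\frac p{\prod_{j\in S_0}(\cdot-\lambda_j)}\Big](z)\Big|\le N^{24}e^{\kappa N}|q(z)| .
\]
\end{lemma}

\begin{proof}
\emph{Reduction to minors.} Let $l=|S_0|$. By Schur's theorem there is a unitary $V$ such that $V^*MV$ is upper triangular with the eigenvalues $\lambda_j$, $j\in S_0$, first on the diagonal. If $V_2$ consists of the last $N-l$ columns of $V$, then $\det(V_2^*(w-M)V_2)=\prod_{j\notin S_0}(w-\lambda_j)$. By the Cauchy--Binet formula, applied twice,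
\[
\prod_{j\notin S_0}(w-\lambda_j)=\sum_{|I|=|J|=N-l}\overline{\det(V_2)_I}\,\det(V_2)_J\,\det(w-M)_{IJ},
\]
where $(V_2)_I$ is the submatrix with rows $I$, and $(w-M)_{IJ}$ has rows $I$ and columns $J$. The coefficients do not depend on $w$, they have modulus at most $1$ because $\sum_I|\det(V_2)_I|^2=\det V_2^*V_2=1$, and there are at most $N^{2l}\le N^{24}$ terms. So it suffices to show that, with the stated probability, for all $1\le l\le12$ and all $I,J$ of cardinality $N-l$,
\begin{equation}\label{eq:minor}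
\big|\mathcal H[\det(\cdot-M)_{IJ}](z)\big|\le e^{\kappa N}|q(z)| .
\end{equation}

\emph{Minors as derivatives.} Fix $I,J$, let $I^c=\{i_1,\dots,i_l\}$, $J^c=\{j_1,\dots,j_l\}$ and $S=I^c\cup J^c$, so $|S|\le24$. The block $X_S=(X_{ij})_{i,j\in S}$ is independent of $Y$ and of the other entries of $X$; condition on these. For a complex $S\times S$ matrix $T$ let $\mathcal R(T)$ be the value of $\mathcal H[\det(\cdot-M)](z)$ when $X_S$ is replaced by $T$. Then $q(z)=\mathcal R(X_S)$, and $\mathcal R$ is a polynomial of degree at most $24$ in the entries of $T$, because each term of the determinant contains at most $|S|$ entries of the block and $\mathcal H$ acts linearly in the variable $w$ only. The derivative of a determinant with respect to its $(i,j)$ entry is, up to sign, the minor with row $i$ and column $j$ deleted. Using this $l$ times, with $\mathcal D=\prod_{a\le l}\partial_{T_{i_aj_a}}$,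
\[
\mathcal D\mathcal R(X_S)=\pm\alpha^l\,\mathcal H[\det(\cdot-M)_{IJ}](z).
\]

\emph{Comparison.} View $\mathcal R$ and $\mathcal D\mathcal R$ as complex polynomials in the $n=|S|^2\le576$ standard coordinates $g$ of $X_S$, with the norm $\|\cdot\|_2$ of $L^2$ for the law of $X_S$. The derivative of $\mathcal R$ is complex linear in the direction, and $E_{ij}=\frac12[(E_{ij}+E_{ji})-i\cdot i(E_{ij}-E_{ji})]$ is a combination of two Hermitian directions. So each $\partial_{T_{ij}}$ is $\sqrt N$ times a combination, with absolutely bounded coefficients, of at most two operators $\partial_{g_a}$. These are bounded on the finite-dimensional space of polynomials of degree at most $24$ in $n\le576$ variables. Hence $\|\mathcal D\mathcal R\|_2\le CN^6\|\mathcal R\|_2$ with an absolute $C$. If $\|\mathcal R\|_2=0$, both sides of \eqref{eq:minor} vanish. Otherwise, by Chebyshev's inequality $|\mathcal D\mathcal R|\le e^{\kappa N/4}\|\mathcal R\|_2$ outside probability $C^2N^{12}e^{-\kappa N/2}$, and by (G3) $|\mathcal R|\ge e^{-\kappa N/4}\|\mathcal R\|_2$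 outside probability $C_{24}e^{-\kappa N/96}$. When both hold, $|\alpha|^{-l}|\mathcal D\mathcal R|\le|\alpha|^{-l}e^{\kappa N/2}|\mathcal R|\le e^{\kappa N}|\mathcal R|$ for $N$ large, since $|\alpha|^2\ge s/2$ and $l\le12$. This is \eqref{eq:minor}. A union bound over the at most $12N^{24}$ pairs $(I,J)$ finishes the proof.
\end{proof}

The bound on $l$ was used twice: the degree in (G3) must be bounded for the failure probability to be exponentially small, and the number of pairs $(I,J)$ must be subexponential.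

\section{The pointwise lower bound}\label{sec:lower}

\begin{proposition}[Lower bound]\label{prop:lower}
Let $\tau\in\mathcal T$, $z\in\mathbb C$, $\delta>0$. There is $c>0$ such that $\mathbb P\big(u_N(z,\tau)<U_\tau(z)-\delta\big)\le e^{-cN}$ for $N$ large.
\end{proposition}

Let $R_0=2(b_0+16\sqrt s)+6$. If $\|X\|,\|Y\|\le8$, then $\|M\|\le b_0+16\sqrt s\le R_0/2$, so by (G2)
\begin{equation}\label{eq:radius}
\mathbb P\big(|\lambda_j|\le R_0/2\text{ for all }j\big)\ge1-4e^{-3N}.
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]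
Write $U_0=U_{\tau_0}$ and fix $\kappa\in(0,1)$ with $16\kappa\le\delta$.

\emph{Step 1: a good deterministic polynomial.} By Proposition~\ref{prop:tail} for $p_\tau$, $|p_\tau(z)|>e^{N(U_\tau(z)-\kappa)}$ with probability at least $\frac12$ for $N$ large, so by Lemma~\ref{lem:second}
\[
\mathbb E|q(z)|^2=\mathbb E|p_\tau(z)|^2\ge\tfrac12e^{2N(U_\tau(z)-\kappa)} .
\]
We want a realization with $|q(z)|$ large for which $p$ is not atypically large. Let
\[
\mathcal A_1=\big\{|p(w)|\le e^{N(U_0(w)+\kappa)}\text{ for all }|w|\le R_0+1\big\}.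
\]
By Lemma~\ref{lem:reg}(iv), $\mathbb P(\mathcal A_1^c)\le e^{-N^{3/2}}$, and by Cauchy--Schwarz and the fourth moment bound, $\mathbb E|q(z)|^21_{\mathcal A_1^c}\le C^{N/2}e^{-N^{3/2}/2}$. So $\mathbb E|q(z)|^21_{\mathcal A_1}\ge\frac14e^{2N(U_\tau(z)-\kappa)}$ for $N$ large, and some realization in $\mathcal A_1$ has $|q(z)|\ge\frac12e^{N(U_\tau(z)-\kappa)}$. It provides a deterministic monic polynomial $\tilde p$ of degree $N$ with
\begin{equation}\label{eq:tilde}
|\tilde p(w)|\le e^{N(U_0(w)+\kappa)}\quad(|w|\le R_0+1),\qquad|\mathcal H\tilde p(z)|\ge e^{N(U_\tau(z)-2\kappa)} .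
\end{equation}

\emph{Step 2: a typical $p$ has small clusters.} To bound the interpolation coefficients we need lower bounds for $|p|$ on contours, and to use Lemma~\ref{lem:minors} each contour must enclose a bounded number of zeros. If $|p(w)|$ is within $e^{O(\kappa N)}$ of its typical size, Jensen's formula allows $O(\kappa N)/\log(1/\rho)$ zeros within distance $\rho$ of $w$. This is bounded when $\rho=e^{-\kappa N}$. A lattice of that mesh has about $e^{2\kappa N}$ points, and the linear rate in Proposition~\ref{prop:tail} pays for the union bound once the deviation exceeds $8\kappa$.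

So let $\rho=e^{-\kappa N}$, $\Lambda=\{w\in\rho(\mathbb Z+i\mathbb Z):|w|\le R_0\}$, and consider, besides $\mathcal A_1$, the events
\begin{itemize}
\item $\mathcal A_2$: $|\lambda_j|\le R_0/2$ for all $j$;
\item $\mathcal A_3$: $|p(w)|\ge e^{N(U_0(w)-9\kappa)}$ for all $w\in\Lambda$;
\item $\mathcal A_4$: the conclusion of Lemma~\ref{lem:minors}.
\end{itemize}
By Proposition~\ref{prop:tail} for $\tau_0$ with deviation $9\kappa$, $\mathbb P(\mathcal A_3^c)\le C_{R_0}e^{2\kappa N}e^{-N(9\kappa/4-\omega_N)}\le e^{-\kappa N/8}$ for $N$ large. With \eqref{eq:radius} and Lemma~\ref{lem:minors}, the intersection of the four events has probability at least $1-e^{-cN}$. The rest of the proof is deterministic and takes place on this intersection.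

Choose $r\in(0,1]$ with $|U_0(w')-U_0(w)|\le\kappa$ whenever $|w|\le R_0$, $|w'-w|\le r$. For $w\in\Lambda$ with $|w|\le R_0-1$, Jensen's formula, $\mathcal A_1$ and $\mathcal A_3$ give
\[
\sum_{|\lambda_j-w|<r}\log\frac r{|\lambda_j-w|}=\frac1{2\pi}\int_0^{2\pi}\log|p(w+re^{i\phi})|\,d\phi-\log|p(w)|\le2\kappa N+9\kappa N .
\]
All terms on the left are positive, $\log\frac r{4\rho}=\kappa N-O(1)$ and $\log\frac r{\sqrt\rho}=\frac{\kappa N}2-O(1)$. So for $N$ large
\begin{equation}\label{eq:count}
\#\{j:|\lambda_j-w|\le4\rho\}\le12,\qquad\#\{j:|\lambda_j-w|\le\sqrt\rho\}\le24 .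
\end{equation}

\emph{Step 3: contours.} Consider the vertical lines $\Re\xi\in a+\rho\mathbb Z$. The set of $a\in[0,\rho)$ for which some line passes within $\frac\rho{4N}$ of some $\lambda_j$ has measure at most $N\cdot\frac\rho{2N}<\rho$. The same holds for horizontal lines. So there is a square grid of mesh $\rho$ whose lines have distance at least $\frac\rho{4N}$ from all zeros. Let $\xi$ lie on a grid line, $|\xi|\le\frac{R_0}2+1$, and let $w$ be a point of $\rho(\mathbb Z+i\mathbb Z)$ nearest to $\xi$. Then $|\xi-w|<\rho$ and $|w|\le\frac{R_0}2+2\le R_0-1$, so \eqref{eq:count} applies. We bound the terms of $\log|p(\xi)/p(w)|=\sum_j\log\frac{|\xi-\lambda_j|}{|w-\lambda_j|}$ from below.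
\begin{itemize}
\item The at most $12$ terms with $|\lambda_j-w|\le4\rho$ are each at least $\log\frac{\rho/4N}{4\rho}=-\log(16N)$.
\item Every other term is at least $\log(1-\frac\rho{|\lambda_j-w|})\ge-\frac{2\rho}{|\lambda_j-w|}$. The at most $24$ of these with $|\lambda_j-w|\le\sqrt\rho$ are each at least $-\frac12$. The remaining ones add up to at least $-2N\sqrt\rho\ge-1$.
\end{itemize}
Hence $|p(\xi)|\ge e^{-13}(16N)^{-12}e^{N(U_0(w)-9\kappa)}\ge e^{N(U_0(\xi)-11\kappa)}$ for $N$ large, and by \eqref{eq:tilde}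
\begin{equation}\label{eq:ratio}
|\tilde p(\xi)/p(\xi)|\le e^{12\kappa N}\qquad\text{for $\xi$ on a grid line with }|\xi|\le\tfrac{R_0}2+1 .
\end{equation}
Every zero lies in an open grid square. Let $Q$ be a square containing $n_Q\ge1$ zeros $\lambda_1^Q,\dots,\lambda_{n_Q}^Q$. Its boundary lies in $|\xi|\le\frac{R_0}2+1$ by $\mathcal A_2$. All its zeros lie within $\rho+\sqrt2\rho<4\rho$ of the lattice point nearest to $\lambda_1^Q$, so $n_Q\le12$ by \eqref{eq:count}.

\emph{Step 4: interpolation.} Let $f=\tilde p-p$, of degree less than $N$. The rational function $f/p$ vanishes at infinity, so it is the sum of its principal parts. For $\zeta\notin\bar Q$, the integral $\frac1{2\pi i}\oint_{\partial Q}\frac{F(w)}{\zeta-w}dw$ equals $F(\zeta)$ if $F(w)=(w-\lambda)^{-n}$ with $\lambda\in Q$, $n\ge1$, and equals $0$ if $F$ is analytic on $\bar Q$. Thus, for $\zeta$ outside the closed squares that contain zeros,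
\[
\frac{f(\zeta)}{p(\zeta)}=\sum_Q\frac1{2\pi i}\oint_{\partial Q}\frac{f(w)}{p(w)}\,\frac{dw}{\zeta-w}.
\]
Let $P_Q(w)=\prod_j(w-\lambda_j^Q)$. Replacing the factors $\zeta-\lambda^Q_l$ of $P_Q(\zeta)$ by $w-\lambda^Q_l$ one at a time gives $P_Q(\zeta)-P_Q(w)=(\zeta-w)\sum_l\prod_{j<l}(w-\lambda_j^Q)\prod_{j>l}(\zeta-\lambda_j^Q)$. Dividing by $(\zeta-w)P_Q(\zeta)$,
\[
\frac1{\zeta-w}=\sum_{l=1}^{n_Q}\frac{\prod_{j<l}(w-\lambda_j^Q)}{\prod_{j\le l}(\zeta-\lambda_j^Q)}+\frac{P_Q(w)}{P_Q(\zeta)(\zeta-w)} .
\]
The last term contributes nothing to the integral over $\partial Q$, because $fP_Q/p$ is analytic on $\bar Q$. Multiplying by $p(\zeta)$, we obtain an identity of polynomials,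
\begin{equation}\label{eq:interp}
\tilde p=p+\sum_Q\sum_{l=1}^{n_Q}c_{Q,l}\,\frac p{\prod_{j\le l}(\cdot-\lambda_j^Q)},\qquad c_{Q,l}=\frac1{2\pi i}\oint_{\partial Q}\frac{\tilde p(w)}{p(w)}\prod_{j<l}(w-\lambda_j^Q)\,dw ,
\end{equation}
where replacing $f/p$ by $\tilde p/p=f/p+1$ added the integral of a polynomial, which is zero. On $\partial Q$, which has length $4\rho$, we have $|w-\lambda_j^Q|\le\sqrt2\rho\le1$, so $|c_{Q,l}|\le e^{12\kappa N}$ by \eqref{eq:ratio}. The double sum has $\sum_Qn_Q=N$ terms.

\emph{Step 5: transfer.} Apply $\mathcal H$ to \eqref{eq:interp} and evaluate at $z$. By \eqref{eq:tilde} and $\mathcal A_4$,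
\[
e^{N(U_\tau(z)-2\kappa)}\le|\mathcal H\tilde p(z)|\le|q(z)|\big(1+N\cdot e^{12\kappa N}\cdot N^{24}e^{\kappa N}\big)\le e^{14\kappa N}|q(z)|
\]
for $N$ large. Hence $|q(z)|\ge e^{N(U_\tau(z)-16\kappa)}\ge e^{N(U_\tau(z)-\delta)}$.
\end{proof}

\section{From pointwise bounds to convergence, uniformly in $\tau$}\label{sec:final}

We now have a uniform upper bound and lower bounds at finitely many points. For subharmonic functions this is enough, because a lower bound at a point is a lower bound for the average over any disk around it. We allow the points to move a little, which will be needed for uniformity in $\tau$.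

\begin{lemma}\label{lem:L1}
Let $R,\epsilon>0$, $0<r\le\frac14$, and let $U$ be continuous on $D(0,R+1)$ with $|U(\zeta)-U(z)|\le\epsilon$ whenever $|\zeta-z|\le2r$. Let $z_1,\dots,z_n$ be the points of $r(\mathbb Z+i\mathbb Z)$ in $D(0,R+r)$. Let $u$ be subharmonic on $\mathbb C$ with $u\le U+\epsilon$ on $D(0,R+1)$, and suppose that each disk $D(z_j,r)$ contains a point $z_j'$ with $u(z_j')\ge U(z_j')-\epsilon$. Then
\[
\int_{|z|<R}|u-U|\,d^2z\le122\,(R+1)^2\epsilon .
\]
\end{lemma}

\begin{proof}
Every $z$ with $|z|<R$ lies within $r$ of some $z_j$, so the disks $D_j=D(z_j',2r)$ cover $\{|z|<R\}$. They are contained in $D(0,R+4r)\subset D(0,R+1)$. The mean of $u$ over $D_j$ is at least $u(z_j')\ge U(z_j')-\epsilon$, and the mean of $U$ over $D_j$ is at most $U(z_j')+\epsilon$. So the nonnegative function $U+\epsilon-u$ has integral at most $3\epsilon\cdot4\pi r^2$ over $D_j$. The open squares of side $r$ centered at the $z_j$ are disjoint and lie in $D(0,R+1)$, so $nr^2\le\pi(R+1)^2$. Since $|u-U|\le(U+\epsilon-u)+\epsilon$,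 the integral is at most $(12\pi^2+\pi)(R+1)^2\epsilon$.
\end{proof}

For a single $\tau$, Lemma~\ref{lem:L1} with $z_j'=z_j$ and Propositions~\ref{prop:upper} and~\ref{prop:lower} already give the exponential estimate, and this is all that Theorem~\ref{thm:conj} needs. For all $\tau$ at once we use a finite net in $\mathcal T$. By \eqref{eq:gauss}, $q_{\tau'}(z)$ is an average of $q_\tau$ over a line through $z$ with a Gaussian weight of width $\sqrt{|\tau'-\tau|/N}$. When $|\tau'-\tau|$ is small, the weight outside a fixed disk is so small that even the crude bound \eqref{eq:apriori} makes that part negligible.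

\begin{lemma}\label{lem:cont}
Let $p$ be monic of degree $N$ with zeros in $D(0,R_0)$, and put $q_\tau=\mathcal H_{\tau-\tau_0}p$. If $\tau,\tau'\in\mathcal T$, $|\tau'-\tau|\le r'$, $r,r'>0$ and $z\in\mathbb C$, then
\[
|q_{\tau'}(z)|\le\max_{D(z,r)}|q_\tau|+6\exp\Big\{N\Big(s+r'+\log(|z|+R_0)-\frac{r^2}{4r'}\Big)\Big\}.
\]
\end{lemma}

\begin{proof}
Let $\sigma=\tau'-\tau$; there is nothing to prove if $\sigma=0$. By \eqref{eq:gauss}, $q_{\tau'}(z)=\int q_\tau(z+\sqrt{\sigma/N}\,x)\gamma(dx)$. Let $x_*=r\sqrt{N/|\sigma|}$. The part $|x|\le x_*$ is bounded by the first term. By \eqref{eq:apriori} with $|\tau-\tau_0|\le2s$, and since $|z|+R_0\ge1$,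
\[
|q_\tau(z+\sqrt{\sigma/N}\,x)|\le2e^{sN}\big(|z|+R_0+\sqrt{|\sigma|/N}\,|x|\big)^N\le2e^{sN}(|z|+R_0)^Ne^{a|x|},\qquad a=\sqrt{N|\sigma|}.
\]
From $a|x|\le a^2+x^2/4$ and the substitution $x=\sqrt2\,y$,
\[
\int_{|x|>x_*}e^{a|x|}\gamma(dx)\le\sqrt2\,e^{a^2}\gamma\big(|y|>x_*/\sqrt2\big)\le2\sqrt2\,e^{a^2-x_*^2/4}.
\]
Here $a^2-x_*^2/4=N(|\sigma|-\frac{r^2}{4|\sigma|})\le N(r'-\frac{r^2}{4r'})$, and $4\sqrt2\le6$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each $N$ the integral in \eqref{eq:main} is continuous in $\tau$: the zeros of the monic polynomial $q_\tau$ depend continuously on $\tau$, the map $\lambda\mapsto\log|\cdot-\lambda|$ is continuous into $L^1(|z|<R)$, and $U_\tau(z)$ is jointly continuous. So the supremum may be taken over a countable set and is measurable.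

Let $\epsilon>0$ with $366(R+1)^2\epsilon<\delta$. By Lemma~\ref{lem:reg}(ii) there is $r\in(0,\frac14]$ such that
\begin{equation}\label{eq:osc}
|U_{\tau'}(\zeta)-U_\tau(z)|\le\epsilon\quad\text{if }z,\zeta\in D(0,R+2),\ |\zeta-z|\le2r,\ \tau,\tau'\in\mathcal T,\ |\tau'-\tau|\le r .
\end{equation}
Let $U_{\min}$ be the minimum of $U_\tau(z)$ over $D(0,R+2)\times\mathcal T$, and choose $r'\in(0,r]$ so small that
\[
s+r'+\log(R+1+R_0)-\frac{r^2}{4r'}\le U_{\min}-2\epsilon .
\]
Let $\tau_1,\dots,\tau_k\in\mathcal T$ be such that every $\tau\in\mathcal T$ is within $r'$ of some $\tau_i$, and let $z_1,\dots,z_n$ be as in Lemma~\ref{lem:L1}. By \eqref{eq:radius} and Propositions~\ref{prop:upper} and~\ref{prop:lower}, used finitely many times, the following holds outside probability $e^{-cN}$ for $N$ large: the zeros of $p_{\tau_0}$ lie in $D(0,R_0)$, and for all $i,j$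
\[
u_N(\cdot,\tau_i)\le U_{\tau_i}+\epsilon\ \text{ on }D(0,R+2),\qquad u_N(z_j,\tau_i)\ge U_{\tau_i}(z_j)-\epsilon .
\]
Assume this, and let $N$ be so large that $7\le e^{\epsilon N}$ and $1-6e^{-\epsilon N}\ge e^{-\epsilon N}$. Let $\tau\in\mathcal T$ and $|\tau-\tau_i|\le r'$. For $|z|\le R+1$ the error term in Lemma~\ref{lem:cont} is at most $6e^{N(U_{\min}-2\epsilon)}$, and we use the lemma in both directions. From $\tau_i$ to $\tau$, with \eqref{eq:osc}: for $|z|\le R+1$,
\[
|q_\tau(z)|\le\max_{D(z,r)}|q_{\tau_i}|+6e^{NU_{\min}}\le7e^{N(U_\tau(z)+2\epsilon)}\le e^{N(U_\tau(z)+3\epsilon)} .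
\]
From $\tau$ to $\tau_i$, at the point $z_j$:
\[
\max_{D(z_j,r)}|q_\tau|\ge|q_{\tau_i}(z_j)|-6e^{N(U_{\min}-2\epsilon)}\ge e^{N(U_{\tau_i}(z_j)-\epsilon)}(1-6e^{-\epsilon N})\ge e^{N(U_{\tau_i}(z_j)-2\epsilon)} ,
\]
so a point $z_j'\in D(z_j,r)$ where the maximum is attained has $u_N(z_j',\tau)\ge U_\tau(z_j')-3\epsilon$ by \eqref{eq:osc}. The function $u_N(\cdot,\tau)$ is subharmonic. Lemma~\ref{lem:L1} with $U=U_\tau$ and $3\epsilon$ in place of $\epsilon$ bounds the integral in \eqref{eq:main} by $366(R+1)^2\epsilon<\delta$, for every $\tau\in\mathcal T$. This proves \eqref{eq:main}.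

Now fix any coupling. For each pair $R\in\mathbb N$, $\delta\in\{1,\frac12,\frac13,\dots\}$ the probabilities in \eqref{eq:main} are summable in $N$. The first Borel--Cantelli lemma uses only these probabilities and no property of the coupling. Intersecting countably many events, almost surely $u_N(\cdot,\tau)\to U_\tau$ in $L^1_{\mathrm{loc}}(\mathbb C)$ for all $\tau\in\mathcal T$. The zero measure $\mu^N_\tau$ of $q_\tau^N$ is $\frac1{2\pi}\nabla^2u_N(\cdot,\tau)$, so for $\psi\in C_c^\infty(\mathbb C)$
\[
\int\psi\,d\mu_\tau^N=\frac1{2\pi}\int u_N(z,\tau)\,\nabla^2\psi(z)\,d^2z\longrightarrow\frac1{2\pi}\int U_\tau\nabla^2\psi\,d^2z=\int\psi\,d\mu_{s,\tau}.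
\]
All measures have total mass $1$. So the convergence extends to $\psi\in C_c(\mathbb C)$ by uniform approximation, and vague convergence of probability measures to a probability measure is weak convergence.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
By (S), almost every realization of the sequence $(X_0^N)_N$ satisfies (H), always with the same $x_0$; the constants $b_0,c,N_0$ may depend on the realization. The event that $\mu_\tau^N\to\mu_{s,\tau}$ weakly can be tested on countably many functions, so it is measurable with respect to the two families $(X_0^N)_N$ and (Gaussian matrices). These families are independent, so their joint law is a product. For almost every fixed value of $(X_0^N)_N$, Theorem~\ref{thm:main} says that the event has probability one with respect to the Gaussian matrices, in the given coupling. By Fubini's theorem it has probability one.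
\end{proof}

\begin{thebibliography}{9}

\bibitem{AGZ} Anderson, Guionnet and Zeitouni, Theorem 5.4.5.

\bibitem{CW} Carbery and Wright, 2001.

\bibitem{slides} \emph{Heat flow, random matrices, and random polynomials},
\texttt{https://math.berkeley.edu/\textasciitilde{}jgarzav/Slides\_Hall.pdf}.

\bibitem{MS} Mingo and Speicher, \emph{Free Probability and Random Matrices}, Chapter 4.

\end{thebibliography}
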